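\title{A space with the Moving Off Property whose function space $C_k(X)$ is meager}

\begin{abstract}
For locally compact $X$, the space $C_k(X)$ of continuous real-valued functions with the compact-open topology is Baire if and only if $X$ has the Moving Off Property. We show in ZFC that this equivalence fails for completely regular spaces: there is a zero-dimensional Hausdorff space $X$ with the Moving Off Property such that $C_k(X)$ is meager in itself. In this space the points without a compact neighborhood form a closed discrete set. We also show that the equivalence holds whenever the set of such points is compact.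
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Hausdorff. For a space $X$ let $C(X)$ be the set of continuous functions $X\to\mathbb R$, and let $C_k(X)$ be $C(X)$ with the compact-open topology. A space is \emph{Baire} if the intersection of every countable family of dense open subsets is dense. If $X$ is compact, then $C_k(X)$ is a Banach space and hence Baire. If $X$ is not compact, a basic neighborhood in $C_k(X)$ controls a function on one compact set and says nothing about it elsewhere, and one asks for a property of $X$ that decides whether $C_k(X)$ is Baire.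

The candidate is the following. A collection $\mathcal J$ of subsets of $X$ is \emph{discrete} if every point of $X$ has a neighborhood that meets at most one member of $\mathcal J$. It has a \emph{discrete open expansion} if there are open sets $U_J\supset J$, for $J\in\mathcal J$, such that $\{U_J:J\in\mathcal J\}$ is discrete. Expansions are understood as indexed families: $U_J$ and $U_{J'}$ count as different members when $J\ne J'$, so they are disjoint. (Otherwise $U_J=X$ would always be an expansion.) A collection $\mathcal K$ of nonempty compact subsets of $X$ is \emph{moving off} if for every compact $M\subset X$ there is $K\in\mathcal K$ with $K\cap M=\emptyset$.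

\begin{definition}
A space $X$ has the \emph{Moving Off Property} (MOP) if every moving off collection in $X$ contains an infinite subcollection that has a discrete open expansion.
\end{definition}

The definition compares two ways of going to infinity. A moving off collection escapes every compact set, so the topology of $C_k(X)$ cannot prevent functions from being large on some of its members. A sequence of compact sets with a discrete open expansion escapes in a stronger sense: a single continuous function can tend to infinity along it. Lemma~\ref{lem:test} makes this precise: MOP is the Baire property of $C_k(X)$ tested on one special kind of dense open sets.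

G.~Gruenhage and D.~Ma showed that for locally compact $X$ the space $C_k(X)$ is Baire if and only if $X$ has MOP. The equivalence holds more generally for $q$-spaces, a class that includes all locally compact and all first-countable spaces, and it holds for GO-spaces, that is, subspaces of linearly ordered spaces. The question whether it holds for all completely regular spaces is posed as open in \cite{ordered}:
\begin{quote}
\emph{Is it true for every completely regular space $X$ that $C_k(X)$ is Baire if and only if $X$ has MOP?}
\end{quote}
We show in ZFC that the answer is no. One implication always holds.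

\begin{proposition}\label{prop:easy}
Let $X$ be completely regular. If $C_k(X)$ is Baire, then $X$ has MOP.
\end{proposition}

The converse fails. Recall that a space is \emph{meager in itself} if it is a countable union of nowhere dense subsets, equivalently if countably many dense open subsets have empty intersection. A nonempty space with this property is not Baire.

\begin{theorem}\label{thm:main}
There is a zero-dimensional Hausdorff (hence completely regular) space $X$ with MOP such that $C_k(X)$ is not Baire; indeed $C_k(X)$ is meager in itself. The set of points of $X$ without a compact neighborhood is closed and discrete, and its complement is a topological sum of copies of $\omega_1$.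
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $X$ be completely regular, and suppose that the set $Z$ of points of $X$ without a compact neighborhood is compact (possibly empty). Then $C_k(X)$ is Baire if and only if $X$ has MOP.
\end{theorem}

By Theorem~\ref{thm:main}, ``compact'' cannot be weakened to ``closed discrete'' in Theorem~\ref{thm:positive}.

The positive results suggest that the special dense open sets are enough in general. There is also a reason for doubt. To find a function in countably many dense open sets one corrects a function infinitely often, and each correction depends on the previous ones, whereas MOP makes one selection from one collection given in advance. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive} and shows that this gap can be closed when the large corrections are confined to compact sets. The counterexample lives where they cannot be: to change a function at a point one has to change it on a neighborhood, and the neighborhood need not lie in a compact set. Section~\ref{sec:tree} gives a criterion for meagerness and a locally compact prototype in which the mechanism is visible but MOP fails. Sections~\ref{sec:space}--\ref{sec:mop} repair the prototype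 and prove Theorem~\ref{thm:main}; they do not use Section~\ref{sec:positive}.

\section{First examples, and Baire implies MOP}\label{sec:easy}

For $f\in C(X)$, compact $M\subset X$ and $\varepsilon>0$ put
\[
B(f,M,\varepsilon)=\{g\in C(X): |g-f|<\varepsilon \text{ on } M\}.
\]
A \emph{compact neighborhood} of $x$ is a compact set with $x$ in its interior. We use the following standard facts.
\begin{itemize}
\item[(F1)] The sets $B(f,M,\varepsilon)$ are open in $C_k(X)$, and if $G\subset C_k(X)$ is open and $f\in G$, then $B(f,M,\varepsilon)\subset G$ for some $M$ and $\varepsilon$; the inclusion persists if $M$ is enlarged or $\varepsilon$ is decreased. For compact $K$ and $r\in\mathbb R$ the set $\{f: f>r\text{ on }K\}$ is open.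
\item[(F2)] If $X$ is completely regular, $K\subset X$ is compact, $F\subset X$ is closed and $K\cap F=\emptyset$, there is a continuous $v:X\to[0,1]$ with $v=1$ on $K$ and $v=0$ on $F$. (For $x\in K$ take $v_x$ with $v_x(x)=1$ and $v_x=0$ on $F$; finitely many sets $\{v_x>1/2\}$ cover $K$; let $v$ be the minimum of $1$ and twice the maximum of these $v_x$.)
\item[(F3)] A compact set meets only finitely many members of a discrete family, since it is covered by finitely many open sets that each meet at most one member. A family remains discrete if members are removed or replaced by subsets.
\item[(F4)] Every countable subset of $\omega_1$, the set of countable ordinals, is bounded in $\omega_1$. In the order topology the intervals $[0,\alpha]$ and $(\beta,\alpha]$, for $\beta<\alpha<\omega_1$, are compact and open and form a base; successor ordinals are isolated; $\omega_1+1=[0,\omega_1]$ is compact, and the tails $(\beta,\omega_1]$ form a neighborhood base at $\omega_1$.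
\end{itemize}

\begin{example}\label{ex:first}
(a) If $X$ is compact, no collection is moving off (take $M=X$), so $X$ has MOP.

(b) Let $X$ be discrete and $\mathcal K$ moving off. Choose $K_n\in\mathcal K$ disjoint from $K_0\cup\dots\cup K_{n-1}$. The $K_n$ are open, and each $\{x\}$ meets at most one of them. So $X$ has MOP.

(c) In $\omega_1$ compact sets are bounded, so the singletons form a moving off collection. An infinite set of countable ordinals accumulates at the supremum of an increasing sequence in it, so no infinite subcollection is discrete, and $\omega_1$ does not have MOP.

(d) For each $j\ge1$ let $(b_{j,i})_{i\in\omega}$ be a sequence in $\mathbb Q\cap(0,1/j)$ that converges to an irrational number, and let $K_{j,i}=\{j,b_{j,i}\}\subset\mathbb Q$. A compact $M\subset\mathbb Q$ is bounded and closed in $\mathbb R$, so it omits some $j$ and then all but finitely many $b_{j,i}$. Thus the $K_{j,i}$ form a moving off collection. Disjoint members have different $j$, so an infinite pairwise disjoint subcollection accumulates at $0$. Hence $\mathbb Q$ does not have MOP.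
\end{example}

In (d) the point $j$ serves as an \emph{anchor}: for fixed $j$ the sequence $(b_{j,i})_i$ has no accumulation point in $\mathbb Q$, and the anchor forbids the choice of two of its terms. This device forces a diagonal choice out of a single application of MOP, and it returns in Sections~\ref{sec:positive} and~\ref{sec:tree}.

\begin{lemma}\label{lem:test}
Let $X$ be completely regular, let $\mathcal K$ be a moving off collection in $X$, and for $n\in\omega$ let
\[
G_n(\mathcal K)=\bigcup_{K\in\mathcal K}\{f\in C(X): f>n \text{ on }K\}.
\]
Each $G_n(\mathcal K)$ is dense and open in $C_k(X)$. Moreover, $\bigcap_n G_n(\mathcal K)\neq\emptyset$ if and only if $\mathcal K$ contains an infinite subcollection with a discrete open expansion.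
\end{lemma}

\begin{proof}
The set $G_n(\mathcal K)$ is open by (F1). Given $B(f,M,\varepsilon)$, take $K\in\mathcal K$ disjoint from $M$ and, by (F2), a continuous $v:X\to[0,1]$ with $v=1$ on $K$ and $v=0$ on $M$. For $r>n+\max_K|f|$ the function $f+rv$ equals $f$ on $M$ and exceeds $n$ on $K$. So $G_n(\mathcal K)$ is dense.

Let $f\in\bigcap_nG_n(\mathcal K)$, with $f>n$ on $K_n\in\mathcal K$. Put $n_0=0$, and given $n_i$ let $a_i=\min_{K_{n_i}}f$, $b_i=\max_{K_{n_i}}f$, and choose $n_{i+1}\ge b_i+3$. Then $a_{i+1}>b_i+3$, so consecutive intervals $(a_i-1,b_i+1)$ are more than $1$ apart, and every interval of length $1$ meets at most one of them. Their preimages under $f$ form a discrete open expansion of $\{K_{n_i}:i\in\omega\}$, and the $K_{n_i}$ are distinct because they are nonempty and disjoint.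

Conversely, let $K_0,K_1,\dots\in\mathcal K$ be distinct with a discrete open expansion $U_0,U_1,\dots$. By (F2) take $v_n$ with $v_n=1$ on $K_n$ and $v_n=0$ off $U_n$. Near each point at most one $v_n$ is nonzero, so $f=\sum_n(n+1)v_n$ is continuous, and $f=n+1$ on $K_n$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:easy}]
If $C_k(X)$ is Baire and $\mathcal K$ is moving off, then $\bigcap_nG_n(\mathcal K)$ is dense in the nonempty space $C_k(X)$, hence nonempty. Apply Lemma~\ref{lem:test}.
\end{proof}

In particular $C_k(\omega_1)$ and $C_k(\mathbb Q)$ are not Baire.

\section{MOP implies Baire when $Z$ is compact}\label{sec:positive}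

Throughout this section $X$ is completely regular and $Z$ is the set of points without a compact neighborhood. Density of an open set $G\subset C_k(X)$ lets us move a function $f$ into $G$ by a change that is small on a given compact set $N$ and uncontrolled elsewhere. The next lemma says that if $N\supset Z$, the change can be made small everywhere except on a compact set disjoint from $N$.

\begin{lemma}\label{lem:correct}
Let $N\supset Z$ be compact, $f\in C(X)$, $\varepsilon>0$, and let $G\subset C_k(X)$ be dense and open. There are $f'\in C(X)$, a compact set $K'\supset N$, a number $\varepsilon'\in(0,\varepsilon/2]$ and a compact set $D\subset X\setminus N$ such that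
\[
B(f',K',3\varepsilon')\subset G\qquad\text{and}\qquad |f'-f|\le\varepsilon\ \text{ on } X\setminus D .
\]
\end{lemma}

\begin{proof}
Pick $g\in G\cap B(f,N,\varepsilon)$ and, by (F1), a compact $K'\supset N$ and $\varepsilon'\in(0,\varepsilon/2]$ with $B(g,K',3\varepsilon')\subset G$. Only the values of $g$ on $K'$ matter now. Put $\varphi=g-f$. The set $S=\{x\in K':|\varphi(x)|\ge\varepsilon\}$ is compact and disjoint from $N$, hence from $Z$. Each $x\in S$ has a compact neighborhood $L_x$, and by regularity an open neighborhood $O_x$ whose closure lies in $\operatorname{int}L_x\setminus N$; this closure is compact. Let $O$ be the union of finitely many $O_x$ that cover $S$, and let $D=\overline O$, a compact set disjoint from $N$. By (F2) take a continuous $w:X\to[0,1]$ with $w=1$ on $S$ and $w=0$ off $O$. Truncate $\varphi$ to $\kappa=\max(-\varepsilon,\min(\varepsilon,\varphi))$ and put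
\[
f'=f+\kappa+w(\varphi-\kappa).
\]
On $K'\setminus S$ we have $\kappa=\varphi$, and on $S$ we have $w=1$; in both cases $f'=f+\varphi=g$. Hence $B(f',K',3\varepsilon')=B(g,K',3\varepsilon')\subset G$. Off $D$ we have $w=0$ and $|f'-f|=|\kappa|\le\varepsilon$.
\end{proof}

Iterating the lemma gives functions $f_k$ whose increments are summable except on compact sets $D_k$. If the $D_k$ form a discrete family, the $f_k$ converge locally uniformly. At each step $N$ may be taken as large as we like, so the possible sets $D_k$ form a moving off collection. The difficulty is that this collection depends on $f_{k-1}$, hence on the sets chosen before, while MOP selects from one fixed collection. We therefore prepare in advance. At stage $j$ we produce countably many options $i\in\omega$, each of which continues \emph{all} histories with indices below $j$. There are finitely many such histories, so their exceptional sets can be merged into one compact set. One last application of MOP, with anchors, then selects an infinite history.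

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
By Proposition~\ref{prop:easy} it suffices to assume MOP and prove that $C_k(X)$ is Baire. If $X$ is compact, $C_k(X)$ is a Banach space, so let $X$ be noncompact. Let $G_0\subset C_k(X)$ be nonempty and open, and let $G_1,G_2,\dots$ be dense and open. We find $f\in\bigcap_{k\ge0}G_k$.

A \emph{chain} is a finite sequence $A=((j_1,i_1),\dots,(j_k,i_k))$ in $\omega\times\omega$ with $j_{l+1}>\max(j_l,i_l)$ for $1\le l<k$; its length is $|A|=k$, and the empty chain is allowed. Let $H_j$ be the set of chains with all coordinates less than $j$. It contains $\emptyset$ and is finite, because the first coordinates of a chain increase strictly. The chains whose last term has first coordinate $j$ are exactly the sequences $A^\frown(j,i)$ with $A\in H_j$ and $i\in\omega$. For every chain $A$ we construct $f_A\in C(X)$, a compact $K_A\supset Z$ and $\varepsilon_A>0$ with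
\begin{equation}\label{eq:chain}
B(f_A,K_A,3\varepsilon_A)\subset G_{|A|}.
\end{equation}
For $A=\emptyset$ take $f_\emptyset\in G_0$ and use (F1), adding $Z$ to the compact set. This is where compactness of $Z$ is used.

\emph{Stage $j$} defines the data for the chains $A^\frown(j,i)$. The data for $A\in H_j$ are available, since the last term of a nonempty $A\in H_j$ has first coordinate less than $j$. Let $N$ be any compact set containing $\bigcup_{A\in H_j}K_A$. For each $A\in H_j$ apply Lemma~\ref{lem:correct} to $N$, $f_A$, $\varepsilon_A$, $G_{|A|+1}$, and call the result $f_A^N$, $K_A^N$, $\varepsilon_A^N$, $D_A^N$. Pick $z_N\in X\setminus N$ and put $D^N=\{z_N\}\cup\bigcup_{A\in H_j}D_A^N$, a nonempty compact set disjoint from $N$. The collection of all $D^N$ is moving off: for compact $M$ take $N=M\cup\bigcup_{A\in H_j}K_A$. By MOP there are compact sets $N_{j,i}$, $i\in\omega$, such that the sets $D_{j,i}=D^{N_{j,i}}$ are distinct and form a discrete family. For $A\in H_j$ and $A'=A^\frown(j,i)$ put $f_{A'}=f_A^{N_{j,i}}$, $K_{A'}=K_A^{N_{j,i}}$, $\varepsilon_{A'}=\varepsilon_A^{N_{j,i}}$. Then \eqref{eq:chain} holds for $A'$, and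
\begin{equation}\label{eq:step}
K_A\subset K_{A'},\quad K_A\cap D_{j,i}=\emptyset,\quad \varepsilon_{A'}\le\varepsilon_A/2,\quad |f_{A'}-f_A|\le\varepsilon_A \text{ off } D_{j,i}.
\end{equation}

\emph{Selection of a history.} Let $\mathcal K=\{D_{0,j}\cup D_{j,i}:j\ge1,\ i\ge0\}$, where $D_{0,j}$ is the anchor. For compact $M$, fact (F3) gives $j\ge1$ with $D_{0,j}\cap M=\emptyset$ and then $i$ with $D_{j,i}\cap M=\emptyset$. So $\mathcal K$ is moving off, and MOP gives an infinite discrete subcollection. Fix an index $(j,i)$ for each of its members. Distinct members are disjoint, so their indices have different $j$, because $D_{0,j}\neq\emptyset$. Hence we can choose indices $(j_k,i_k)$, $k\ge1$, of distinct members with $j_{k+1}>\max(j_k,i_k)$. Put $D_k=D_{j_k,i_k}$; by (F3) the family $\{D_k:k\ge1\}$ is discrete. Let $A_k=((j_1,i_1),\dots,(j_k,i_k))$ for $k\ge0$, and write $f_k,K_k,\varepsilon_k$ for its data. Since $A_{k-1}\in H_{j_k}$, the relations \eqref{eq:step} hold with $A=A_{k-1}$, $A'=A_k$ and $D_{j,i}=D_k$.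

Every point has a neighborhood $W$ that meets at most one $D_k$. On $W$ we have $|f_l-f_{l-1}|\le\varepsilon_{l-1}\le2^{1-l}\varepsilon_0$ for all $l$ but at most one, so $(f_l)$ converges uniformly on $W$. Thus $f=\lim_lf_l$ is continuous. For $l>k$ the set $K_k\subset K_{l-1}$ misses $D_l$, so on $K_k$
\[
|f-f_k|\le\sum_{l>k}\varepsilon_{l-1}\le2\varepsilon_k<3\varepsilon_k .
\]
By \eqref{eq:chain}, $f\in G_k$ for every $k\ge0$.
\end{proof}

\section{A tree criterion and a locally compact prototype}\label{sec:tree}

Let $T=\omega_1^{<\omega}$ be the tree of finite sequences of countable ordinals and $P=\omega_1^\omega$ the set of its branches. For $s\in T$ let $|s|$ be the length of $s$, with entries $s(0),\dots,s(|s|-1)$, and let $s^\frown\beta$ be $s$ followed by $\beta$. For $s\in T\cup P$ let $s|n$ be the initial segment of length $n$.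

\begin{lemma}\label{lem:tree}
Let $F$ be a nonempty space and let $G(s)\subset F$, for $s\in T$, be open sets such that
\begin{itemize}
\item[(a)] $G(\emptyset)=F$;
\item[(b)] for every $s\in T$ and every nonempty open $H\subset G(s)$ there is $\beta<\omega_1$ with $H\cap G(s^\frown\beta)\neq\emptyset$;
\item[(c)] $\bigcap_nG(p|n)=\emptyset$ for every $p\in P$.
\end{itemize}
Then $F$ is meager in itself.
\end{lemma}

The sets $\bigcup_{|s|=n}G(s)$ are the first candidates for dense open sets with empty intersection, but a point may lie in sets $G(s_n)$ with $|s_n|=n$ that are not on one branch. The proof shrinks the sets on each level to disjoint ones, so that a point determines its branch.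

\begin{proof}
We construct families $\mathcal G_n$ of pairs $(H,s)$ with $|s|=n$ and $H\subset G(s)$ nonempty and open, such that distinct pairs in $\mathcal G_n$ have disjoint first coordinates and $D_n=\bigcup\{H:(H,s)\in\mathcal G_n\}$ is dense. Let $\mathcal G_0=\{(F,\emptyset)\}$. Given $(H,s)\in\mathcal G_n$, Zorn's lemma gives a maximal family of pairs $(H',s^\frown\beta)$, with $H'\subset H\cap G(s^\frown\beta)$ nonempty and open, in which distinct pairs have disjoint first coordinates. Call these pairs the children of $(H,s)$. The union of their first coordinates is dense in $H$: if a nonempty open $W\subset H$ missed it, then (b) would give $\beta$ such that $(W\cap G(s^\frown\beta),s^\frown\beta)$ could be added to the family. Let $\mathcal G_{n+1}$ consist of all children of all pairs in $\mathcal G_n$. Children of different pairs lie in disjoint sets, and $D_{n+1}$ is dense in $D_n$, hence in $F$.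

Suppose that $f\in\bigcap_nD_n$, and let $(H_n,s_n)\in\mathcal G_n$ be the unique pair with $f\in H_n$. The pair $(H_{n+1},s_{n+1})$ is a child of a pair in $\mathcal G_n$ whose first coordinate contains $f$, that is, of $(H_n,s_n)$. So $s_{n+1}$ extends $s_n$, and $p=\bigcup_ns_n\in P$ satisfies $f\in G(p|n)$ for all $n$, contrary to (c). Thus the dense open sets $D_n$ have empty intersection.
\end{proof}

To apply the lemma to $C_k(X)$ we attach to each node $s$ a point $y_s$, let $G(s)$ say that $f$ is large near the points $y_{s|i}$, and add for each branch $p$ a limit point at which such an $f$ cannot be continuous. The neighborhood of $y_s$ on which $f$ is large is not known when the space is built. It is recorded by the next entry of the sequence: the neighborhoods of $y_s$ will be tails indexed by $\omega_1$, and the branch $p$ will visit the tail at $y_{p|n}$ with index $p(n)$.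

To place the visiting points, fix once and for all an \emph{injective} map $c:T\to\omega_1$ such that each $c(t)$ is a \emph{successor ordinal greater than all entries of} $t$. It exists: $T$ has cardinality $\aleph_1$, so $T=\{t_\xi:\xi<\omega_1\}$, and we let $c(t_\xi)$ be the least successor ordinal above the entries of $t_\xi$ that is not among the countably many $c(t_\eta)$, $\eta<\xi$. Successor values make the visiting points isolated, the lower bound puts them into the right tails, and injectivity is needed only at the end of Section~\ref{sec:mop}.

\begin{example}[the prototype]\label{ex:proto}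
Let $L_s=\{s\}\times[0,\omega_1]$ with the order topology, let $y_s=(s,\omega_1)$, and let $X_0=\bigcup_{s\in T}L_s\cup P$. For $p\in P$ put $d(p,n)=(p|n,c(p|(n+1)))\in L_{p|n}$ and $V(p,m)=\{p\}\cup\{d(p,n):n\ge m\}$. The open subsets of the $L_s$ and the sets $V(p,m)$ form a base, since the points $d(p,n)$ are isolated. The set $V(p,|s|+1)$ misses $L_s$, so each $L_s$ is clopen, and $V(p,k+1)\cap V(p',k+1)=\emptyset$ if $p(k)\ne p'(k)$. Hence $X_0$ is Hausdorff. It is locally compact, because $L_s$ and $V(p,m)$ are compact and open. A compact $M\subset X_0$ is covered by finitely many sets $L_t$ and $V(p,0)$, and $V(p,0)$ meets one $L_t$ on each level, so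
\begin{equation}\label{eq:proto}
\text{for each $n$, $M$ meets only finitely many $L_t$ with $|t|\le n$.}
\end{equation}

\emph{$C_k(X_0)$ is meager in itself.} For $|s|=n$ let $G(s)$ be the set of $f$ with $f(y_{s|i})>i$ for $1\le i\le n$ and $f>i$ on $\{s|i\}\times(s(i),\omega_1]$ for $1\le i<n$. It is open by (F1), and $G(\emptyset)=C(X_0)$. If $f\in\bigcap_nG(p|n)$, then $f(d(p,i))>i$ for $i\ge1$ because $c(p|(i+1))>p(i)$; but $d(p,i)\to p$. This proves (c). For (b), let $B(h,M,\varepsilon)\subset H\subset G(s)$. If $n\ge1$, then $h(y_s)>n$, so $h>n$ on a tail $\{s\}\times(\beta_0,\omega_1]$; if $n=0$, put $\beta_0=0$. By \eqref{eq:proto} there is $\beta\ge\beta_0$ with $L_{s^\frown\beta}\cap M=\emptyset$. The function equal to $n+2$ on $L_{s^\frown\beta}$ and to $h$ elsewhere lies in $H\cap G(s^\frown\beta)$.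

\emph{$X_0$ does not have MOP.} This follows from Theorem~\ref{thm:positive}, but a witness shows what has to be changed. Let $F_j$ be the finite set of $s\in T$ with $|s|\le j$ and all entries less than $j$, and for $j,i\in\omega$ let
\[
K_{j,i}=\{y_{\langle\omega+j\rangle}\}\cup\bigcup_{s\in F_j}L_{s^\frown i},
\]
with anchor $y_{\langle\omega+j\rangle}$. By \eqref{eq:proto}, a compact $M$ misses some anchor $y_{\langle\omega+j\rangle}$ and then, for some $i$, all $L_{s^\frown i}$ with $s\in F_j$. So the collection is moving off. Disjoint members have different $j$, so an infinite pairwise disjoint subcollection contains distinct members $K_{j_k,i_k}$, $k\ge0$, with $j_{k+1}>\max(j_k,i_k)$. Let $p=\langle i_0,i_1,\dots\rangle$. Then $p|k\in F_{j_k}$, since $j_k\ge k$ and $j_k>i_l$ for $l<k$. Hence $d(p,k+1)\in L_{p|(k+1)}\subset K_{j_k,i_k}$, and every neighborhood of $p$ meets infinitely many members.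
\end{example}

The two halves of the example use different features of $L_s$. Meagerness uses only the tails at $y_s$. The witness uses compactness of the whole of $L_s$: a compact set can contain every point that a branch through $s$ may visit. We therefore replace $L_s$ by countably many copies of $\omega_1$ with a common top $y_s$, arranged so that a compact set meets only finitely many copies, and we let a branch visit all copies but need only ``most'' of these visits in a neighborhood. The meaning of ``most'' is given by an ultrafilter.

\section{The space $X$}\label{sec:space}

Fix a nonprincipal ultrafilter $u$ on $\omega$: a family of subsets of $\omega$ that is closed under finite intersections and supersets, contains all cofinite sets, does not contain $\emptyset$, and contains $A$ or $\omega\setminus A$ for each $A\subset\omega$.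

The points of $X$ are the \emph{tops} $y_s$ for $s\in T$, the triples $(s,j,\alpha)$ for $s\in T$, $j\in\omega$, $\alpha<\omega_1$, and the branches $p\in P$. Put $Y=\{y_s:s\in T\}$, and define \emph{columns} and \emph{blocks} by
\[
C_{s,j}=\{(s,j,\alpha):\alpha<\omega_1\},\qquad M_s=\{y_s\}\cup\bigcup_{j\in\omega}C_{s,j}.
\]
The branch $p$ visits column $j$ of the block $M_{p|n}$ at the point
\[
d(p,n,j)=\bigl(p|n,\ j,\ c(p|(\max(n,j)+1))\bigr),
\]
see Figure~\ref{fig:blocks}. This point determines $n=|p|n|$ and $j$. The reason for $\max(n,j)$ in place of $n$ appears in Section~\ref{sec:meager}. The basic sets are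
\begin{itemize}
\item[(1)] \emph{intervals} $\{(s,j,\xi):\beta<\xi\le\alpha\}$, where $-1\le\beta<\alpha<\omega_1$;
\item[(2)] \emph{tails} $O(s,\gamma)=\{y_s\}\cup\{(s,j,\xi):j\in\omega,\ \xi>\gamma\}$, where $\gamma<\omega_1$;
\item[(3)] $V(p,m,a)=\{p\}\cup\{d(p,n,j):n\ge m,\ j\in a(n)\}$, where $m\in\omega$ and $a:\omega\to u$.
\end{itemize}
We write $V(p,m)$ for $V(p,m,a)$ with $a(n)=\omega$ for all $n$. Each $\{d(p,n,j)\}$ is an interval, because $c$ takes successor values. From the definition,
\begin{equation}\label{eq:V}
V(p,m,a)\subset\{p\}\cup\bigcup_{n\ge m}M_{p|n},\qquad V(p,m,a)\cap Y=\emptyset,\qquad |V(p,m,a)\cap C_{s,j}|\le1 .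
\end{equation}
In particular $V(p,|s|+1)\cap M_s=\emptyset$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.55cm,y=0.55cm]
\foreach \h in {1,2,3,4} {
  \draw[dotted] (-0.6,\h) -- (16.6,\h);
  \node[left] at (-0.6,\h) {\small $c(p|\h)$};
}
\foreach \n in {0,1,2} {
  \foreach \x in {0,1,2,3} {
    \draw (6*\n+\x,0) -- (6*\n+\x,5.4);
    \node[below] at (6*\n+\x,0) {\scriptsize $\x$};
    \fill (6*\n+\x,{max(\n,\x)+1}) circle (2pt);
  }
  \node at (6*\n+4,2.5) {$\cdots$};
  \draw (6*\n+2,6) circle (2pt);
  \node[right] at (6*\n+2,6) {\small $y_{p|\n}$};
  \draw[dashed,rounded corners] (6*\n-0.5,4.6) rectangle (6*\n+4.7,6.6);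
}
\node at (18.3,2.5) {$\cdots\ p$};
\end{tikzpicture}
\caption{The first three blocks along a branch $p$. Each vertical line is a column $j=0,1,2,\dots$, a copy of $\omega_1$. A dashed box is a tail, that is, a basic neighborhood of the top $y_{p|n}$. The black dot in column $j$ of block $n$ is the point $d(p,n,j)$, at height $c(p|(\max(n,j)+1))$; the heights are drawn in increasing order for legibility only. A basic neighborhood of $p$ omits finitely many blocks and keeps, in each remaining block, the dots in a set of columns that belongs to the ultrafilter.}
\label{fig:blocks}
\end{figure}

\begin{lemma}\label{lem:top}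
The basic sets form a base of a topology on $X$ with the following properties.
\begin{itemize}
\item[(a)] Each column is open and carries the order topology of $\omega_1$, and $\{y_s\}\cup C_{s,j}$ is homeomorphic to $\omega_1+1$, hence compact.
\item[(b)] Every countable subset of $X\setminus\{y_s\}$ is disjoint from some tail $O(s,\gamma)$.
\item[(c)] Blocks and basic sets are clopen and singletons are closed. Thus $X$ is zero-dimensional, Hausdorff and completely regular.
\item[(d)] $Y\cup P$ is closed and discrete.
\end{itemize}
\end{lemma}

\begin{proof}
The basic sets cover $X$. The intersection of two intervals, or of an interval and a tail, is empty or an interval; the intersection of two tails is empty or a tail. Since $d(p,n,j)$ determines $n$ and $j$, we have $V(p,m,a)\cap V(p,m',a')=V(p,\max(m,m'),a'')$ with $a''(n)=a(n)\cap a'(n)\in u$. Any other basic set omits $p$, so it meets $V(p,m,a)$ in a set of points $d(p,n,j)$, which is a union of intervals. Hence the basic sets form a base.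

(a) A column is the union of its intervals, and these form a base of the order topology by (F4). The other basic sets meet the column in an order-open set: the empty set, a final segment, or a successor point. The tails trace on $\{y_s\}\cup C_{s,j}$ the usual neighborhoods of $\omega_1$ in $\omega_1+1$.

(b) Take $\gamma$ above the last coordinates of the countably many points that lie in columns of $M_s$.

(c) The block $M_s=O(s,0)\cup\bigcup_jC_{s,j}$ is open. Its complement is the union of the other blocks and the sets $V(p,|s|+1)$, so it is closed. An interval or a tail lies in one block $M_s$, so it suffices to see that its complement in $M_s$ is open. For an interval $I\subset C_{s,j}$ with endpoints $\beta<\alpha$, this complement is the union of $O(s,\alpha)$, the columns $C_{s,j'}$ with $j'\neq j$, and $\{(s,j,\xi):\xi\le\beta\}$. For $O(s,\gamma)$ it is the union of the intervals $\{(s,j,\xi):\xi\le\gamma\}$, $j\in\omega$.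

Let $V=V(p,m,a)$ and $x\notin V$. If $x=y_s$, a tail misses the countable set $V$ by (b). If $x\in C_{s,j}$, then $C_{s,j}\setminus V$ is a column with at most one point removed, hence an open neighborhood of $x$ by (a). If $x=p'\in P$, take $k$ with $p'(k)\neq p(k)$. For $n>k$ the node $p'|n$ is not an initial segment of $p$, so $V(p',k+1)$ misses $V$ by \eqref{eq:V}.

Singletons are intersections of basic sets, hence closed: $\{(s,j,\xi)\}$ is the intersection of the intervals with right endpoint $\xi$ in $C_{s,j}$, $\{y_s\}=\bigcap_\gamma O(s,\gamma)$, and $\{p\}=\bigcap_mV(p,m)$. In a space with closed points and a clopen base, a point outside a closed set has a clopen neighborhood disjoint from it, whose characteristic function is continuous; this gives complete regularity and the Hausdorff property.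

(d) The complement of $Y\cup P$ is the union of the columns, and each set $O(s,\gamma)$ or $V(p,m,a)$ contains exactly one point of $Y\cup P$.
\end{proof}

The next lemma is the property for which the space was designed.

\begin{lemma}\label{lem:compact}
A compact set $K\subset X$ contains only finitely many points of $Y\cup P$ and meets only finitely many columns. In particular it meets only finitely many blocks.
\end{lemma}

\begin{proof}
The set $K\cap(Y\cup P)$ is compact and discrete by Lemma~\ref{lem:top}(d), hence finite. Suppose that $K$ meets infinitely many columns, and let $A\subset K$ be a countably infinite set whose points lie in distinct columns. We claim that for each $p\in P$, every infinite $A'\subset A$ has an infinite subset that is missed by some neighborhood of $p$. Let $S_p=\{d(p,n,j):n,j\in\omega\}$.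
\begin{itemize}
\item If $A'\cap S_p$ is finite, then $V(p,0)$ misses the infinite set $A'\setminus S_p$.
\item If for some $n$ there are infinitely many $j$ with $d(p,n,j)\in A'$, then $V(p,n+1)$ misses these points.
\item Otherwise $A'$ contains points $d(p,n_i,j_i)$, $i\in\omega$, with distinct $n_i$. They are missed by $V(p,0,a)$, where $a(n_i)=\omega\setminus\{j_i\}\in u$ and $a(n)=\omega$ for the other $n$.
\end{itemize}
Applying the claim successively to the finitely many points of $K\cap P$, we get an infinite $A'\subset A$ such that each point of $K\cap P$ has a neighborhood missing $A'$. Each $y_s$ has such a neighborhood by Lemma~\ref{lem:top}(b), and each column is an open set with at most one point of $A'$. Finitely many of these open sets cover $K\supset A'$, so $A'$ is finite, a contradiction.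
\end{proof}

\begin{corollary}\label{cor:Z}
The set of points of $X$ without a compact neighborhood is $Y\cup P$. It is closed and discrete, and its complement is the topological sum of the columns.
\end{corollary}

\begin{proof}
A tail meets all columns of its block, and $V(p,m,a)$ meets a column of $M_{p|n}$ for every $n\ge m$ because $a(n)\neq\emptyset$. By Lemma~\ref{lem:compact} neither lies in a compact set. A point of a column lies in a compact open interval. The columns are disjoint open copies of $\omega_1$ that cover $X\setminus(Y\cup P)$.
\end{proof}

\section{$C_k(X)$ is meager in itself}\label{sec:meager}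

In the prototype, $G(s)$ required $f$ to be large on a tail at $y_{s|i}$. In $X$ a tail is not contained in a compact set, so (F1) does not make this an open condition. What is available are the traces of tails on single columns,
\[
\Gamma(s,j,\beta)=O(s,\beta)\cap(\{y_s\}\cup C_{s,j})=\{y_s\}\cup\{(s,j,\alpha):\alpha>\beta\},
\]
which are compact by Lemma~\ref{lem:top}(a),(c). Each step can handle finitely many of them. We treat column $j$ of the $i$th block at step $\max(i,j)$, and the cut chosen at that step is the entry $s(\max(i,j))$. The point $d(p,i,j)$ was placed above this cut.

\begin{proposition}\label{prop:meager}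
$C_k(X)$ is meager in itself.
\end{proposition}

\begin{proof}
For $s\in T$ with $|s|=n$ let $G(s)$ be the set of $f\in C(X)$ such that
\begin{itemize}
\item[(G1)] $f(y_{s|i})>i$ for $1\le i\le n$;
\item[(G2)] $f>i$ on $\Gamma\bigl(s|i,\,j,\,s(\max(i,j))\bigr)$ for $1\le i<n$ and $0\le j<n$.
\end{itemize}
These are finitely many conditions on compact sets, so $G(s)$ is open by (F1). We check the hypotheses of Lemma~\ref{lem:tree}. For $s=\emptyset$ there are no conditions, which gives (a).

(b) Let $H\subset G(s)$ be nonempty and open, with $B(h,M,\varepsilon)\subset H$. By (G1) and continuity of $h$ at the finitely many points $y_{s|i}$, there is $\beta_0<\omega_1$ with $h>i$ on $O(s|i,\beta_0)$ for $1\le i\le n$. Since $M\cap Y$ is finite by Lemma~\ref{lem:compact}, there is $\beta\ge\beta_0$ such that $y_{s'}\notin M$, where $s'=s^\frown\beta$. As $M$ is closed, some tail $O=O(s',\gamma)$ misses $M$. Let $h'=n+2$ on $O$ and $h'=h$ off $O$. Then $h'$ is continuous because $O$ is clopen, and $h'=h$ on $M$, so $h'\in H$. We show that $h'\in G(s')$. Condition (G1) for $i\le n$ and condition (G2) for $\max(i,j)<n$ are the conditions that define $G(s)$, and $h'\in H\subset G(s)$. Condition (G1) for $i=n+1$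 holds since $h'(y_{s'})=n+2$. It remains to check (G2) for $1\le i\le n$, $j\le n$ with $\max(i,j)=n$. Here $s'(n)=\beta$ and $\Gamma(s|i,j,\beta)\subset O(s|i,\beta_0)\subset M_{s|i}$; this block is disjoint from $O\subset M_{s'}$, so $h'=h>i$ on $\Gamma(s|i,j,\beta)$.

(c) Suppose that $f\in\bigcap_nG(p|n)$. Let $i\ge1$, $j\ge0$ and $k=\max(i,j)$. Since $c(p|(k+1))>p(k)$, the point $d(p,i,j)$ lies in $\Gamma(p|i,j,p(k))$, and (G2) for $p|(k+1)$ gives $f(d(p,i,j))>i$. A neighborhood $V(p,m,a)$ contains a point $d(p,i,j)$ for each $i\ge m$, since $a(i)\neq\emptyset$. So $f$ is unbounded on every neighborhood of $p$, which contradicts continuity at $p$.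
\end{proof}

\section{$X$ has the Moving Off Property}\label{sec:mop}

Given a moving off collection, we can choose members $K_n$ that use pairwise disjoint finite sets of columns. Since blocks are not compact, we cannot prevent infinitely many $K_n$ from meeting the same block, and they may do so in infinitely many blocks along a branch $p$. A neighborhood of $p$ must then find, in each of these blocks, a set in $u$ of unused columns. This is arranged by passing to a subsequence.

\begin{lemma}\label{lem:thin}
Let $B$ be a countable set, and for each $s\in B$ let $J_0(s),J_1(s),\dots$ be pairwise disjoint finite subsets of $\omega$. There is an infinite $I\subset\omega$ such that $\omega\setminus\bigcup_{n\in I}J_n(s)\in u$ for every $s\in B$.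
\end{lemma}

\begin{proof}
If $B=\emptyset$, take $I=\omega$. Otherwise let $B=\{s_0,s_1,\dots\}$, with repetitions if $B$ is finite, and put $I_{-1}=\omega$. Given an infinite $I_{k-1}$, split it into two infinite parts. The unions of the $J_n(s_k)$ over the two parts are disjoint, so they are not both in $u$. Let $I_k$ be a part whose union $J'_k=\bigcup_{n\in I_k}J_n(s_k)$ is not in $u$; then $\omega\setminus J'_k\in u$. Choose $n_0<n_1<\cdots$ with $n_k\in I_k$ and put $I=\{n_k:k\in\omega\}$. Since $I\subset I_k\cup\{n_0,\dots,n_{k-1}\}$, the set $\bigcup_{n\in I}J_n(s_k)$ is contained in the union of $J'_k$ and a finite set. Its complement contains the intersection of $\omega\setminus J'_k$ with a cofinite set and so belongs to $u$.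
\end{proof}

This lemma is the only place where the maximality of $u$ is used; everywhere else $u$ could be any filter that contains the cofinite sets and not $\emptyset$. For the filter of cofinite sets the lemma is false, as $J_n(s)=\{n\}$ shows.

\begin{proposition}\label{prop:mop}
$X$ has MOP.
\end{proposition}

\begin{proof}
Let $\mathcal K$ be a moving off collection.

\emph{Step 1: members with disjoint sets of columns.} For compact $K$ let $E(K)=\{(s,j):K\cap C_{s,j}\neq\emptyset\}$, which is finite by Lemma~\ref{lem:compact}, and let
\[
\widehat K=K\cup\bigcup_{(s,j)\in E(K)}\bigl(\{y_s\}\cup C_{s,j}\bigr),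
\]
which is compact by Lemma~\ref{lem:top}(a). Choose inductively $K_n\in\mathcal K$ disjoint from $\widehat K_0\cup\dots\cup\widehat K_{n-1}$, and put $E_n=E(K_n)$. The $K_n$ are nonempty and pairwise disjoint, hence distinct, and the $E_n$ are pairwise disjoint. Let $B$ be the set of $s\in T$ such that $M_s$ meets some $K_n$; it is countable by Lemma~\ref{lem:compact}. For $s\in T$ the sets $J_n(s)=\{j:(s,j)\in E_n\}$ are finite and pairwise disjoint, and they are empty if $s\notin B$. Take $I$ from Lemma~\ref{lem:thin} and put $J(s)=\bigcup_{n\in I}J_n(s)$, so that $\omega\setminus J(s)\in u$ for all $s\in T$. We show that $\{K_n:n\in I\}$ has a discrete open expansion.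

\emph{Step 2: expansion off $P$.} If $y_s\in K_n$, the expansion of $K_n$ must contain a tail at $y_s$, and this tail has to avoid the other $K_{n'}$ and the points visited by those branches that pass through $B$ infinitely often. These are countably many requirements, so one level $\gamma$ serves for all. Let $\delta<\omega_1$ bound all entries of all $s\in B$, and choose $\gamma<\omega_1$ such that
\begin{itemize}
\item[(i)] $\gamma\ge c(t)$ for each of the countably many $t\in T$ with all entries at most $\delta$;
\item[(ii)] $K_n\cap O(s,\gamma)=\emptyset$ for all $n\in\omega$ and $s\in B$ with $y_s\notin K_n$.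
\end{itemize}
For one pair $(n,s)$, condition (ii) holds for all large $\gamma$ because $K_n$ is closed, and there are countably many pairs. The tails $O(s,\gamma)$ and the intervals $R(s,j)=\{(s,j,\xi):\xi\le\gamma\}$, for $s\in T$ and $j\in\omega$, partition $X\setminus P$ into open sets, which we call \emph{pieces}. Each piece meets at most one $K_n$: by (ii) the piece $O(s,\gamma)$ meets $K_n$ only if $y_s\in K_n$, and $R(s,j)$ meets $K_n$ only if $(s,j)\in E_n$. For $n\in I$ let $W_n$ be the union of the pieces that meet $K_n$. Then $W_n$ is open,
\[
K_n\setminus P\subset W_n\subset\bigcup_{s\in B}M_s,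
\]
and each piece meets at most one $W_n$.

\emph{Step 3: every $p\in P$ has a basic neighborhood $N(p)$ disjoint from all $W_n$, $n\in I$.} If $p|k\in B$ for only finitely many $k$, take $N(p)=V(p,m)$ with $m$ larger than these $k$; by \eqref{eq:V} it misses all $M_s$ with $s\in B$. Suppose that $p|k\in B$ for infinitely many $k$. Then every entry of $p$ is an entry of some $s\in B$, hence at most $\delta$, and by (i) the last coordinate of every $d(p,k,j)$ is at most $\gamma$. So the piece that contains $d(p,k,j)$ is $R(p|k,j)$. If $j\notin J(p|k)$, this piece meets no $K_n$ with $n\in I$ and is therefore disjoint from all $W_n$. Take $N(p)=V(p,0,a)$ with $a(k)=\omega\setminus J(p|k)\in u$.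

\emph{Step 4: neighborhoods of the branches in the $K_n$.} The set $Q=P\cap\bigcup_{n\in I}K_n$ is countable by Lemma~\ref{lem:compact}; list it without repetition as $p_0,p_1,\dots$ (a finite or empty list is allowed). We want neighborhoods that never share a block. Choose $m_i\in\omega$ with $p_i|m_i\neq p_l|m_i$ for all $l<i$. Then
\begin{equation}\label{eq:star}
\text{for each $s\in T$ there is at most one $i$ with $|s|\ge m_i$ and $s=p_i\big|\,|s|$,}
\end{equation}
since for two such indices $l<i$ restriction to $m_i$ would give $p_i|m_i=p_l|m_i$. Let $N_i=N(p_i)\cap V(p_i,m_i)$, a basic neighborhood of $p_i$ and hence clopen. By \eqref{eq:V} and \eqref{eq:star} each block meets at most one $N_i$; as $N_i\cap P=\{p_i\}$, the $N_i$ are pairwise disjoint. For $n\in I$ put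
\[
U_n=W_n\cup\bigcup\{N_i:p_i\in K_n\},
\]
an open set that contains $K_n$.

\emph{Step 5: $\{U_n:n\in I\}$ is discrete.} Let $x\in X$. There are three cases.

Suppose that $x\in N_i$ for some $i$; this includes $x\in Q$. The open set $N_i$ misses all $W_n$ and all $N_l$ with $l\neq i$, so it meets $U_n$ only for the one $n$ with $p_i\in K_n$.

Suppose that $x\notin P$ and $x$ lies in no $N_i$. Let $\Pi$ be the piece that contains $x$. It lies in one block, so it meets at most one of the closed sets $N_i$. Hence $\Pi\setminus\bigcup_iN_i$ is an open neighborhood of $x$. It misses all $N_i$ and meets at most one $W_n$.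

Suppose that $x=p\in P\setminus Q$, and write $N(p)=V(p,m,a)$. The branch $p$ may share longer and longer initial segments with the $p_i$, so no $V(p,m')$ need avoid the blocks that the $N_i$ meet; we remove columns instead. Fix $k$, and suppose that $d(p,k,j)\in N_i$. This point lies in column $j$ of a block of level $k$, so it equals $d(p_i,k,j)$, with $k\ge m_i$ and $p|k=p_i|k$. By \eqref{eq:star} with $s=p|k$, the index $i$ is determined by $k$. Comparing last coordinates and using injectivity of $c$, we get
\[
p|(\max(k,j)+1)=p_i|(\max(k,j)+1).
\]
Since $p\ne p_i$, there is $r$ with $p(r)\neq p_i(r)$, and then $j<r$. So for each $k$ the set of $j$ with $d(p,k,j)\in\bigcup_iN_i$ is finite. Let $a'(k)\in u$ be $a(k)$ with these $j$ removed. The neighborhood $V(p,m,a')\subset N(p)$ misses all $N_i$ and all $W_n$, so it meets no $U_n$.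
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X$ is zero-dimensional, Hausdorff and completely regular by Lemma~\ref{lem:top}, and Corollary~\ref{cor:Z} describes its points without a compact neighborhood. It has MOP by Proposition~\ref{prop:mop}. By Proposition~\ref{prop:meager} the nonempty space $C_k(X)$ is meager in itself, hence not Baire.
\end{proof}

\begin{remark}
The two propositions are compatible because of the order of the choices. In Proposition~\ref{prop:meager} the tail at $y_{p|n}$ is chosen first, and the branch then takes entries large enough to visit it. In Proposition~\ref{prop:mop} the countable set $B$ of blocks is fixed first, which bounds the points visited by the relevant branches, and the tails are then cut above the bound. The order matters only because infinitely many blocks are involved. A single block $M_s$ is a closed subspace of $X$, so a moving off collection in $M_s$ is moving off in $X$, and $M_s$ inherits MOP. Its only point without a compact neighborhood is $y_s$, so $C_k(M_s)$ is Baire by Theorem~\ref{thm:positive}.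
\end{remark}

\begin{thebibliography}{1}

\bibitem{ordered}
\emph{Baireness of $C_k(X)$ for ordered $X$},
\texttt{http://www.auburn.edu/\textasciitilde gruengf/papers/grangrue.pdf}.

\end{thebibliography}
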